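\title{Trace class perturbations and the isometric $H^\infty$ functional calculus}

\begin{abstract}
An absolutely continuous contraction on a Hilbert space belongs to the class $\mathbb A$ if its Sz.-Nagy--Foias functional calculus $u\mapsto u(T)$ is isometric on $H^\infty$. We prove the conjecture that two absolutely continuous contractions whose difference is of trace class either both belong to $\mathbb A$ or both do not. The result localizes to every Borel subset of the unit circle, and the trace class cannot be replaced by $\bigcap_{p>1}\mathcal S_p$. The proof compares the boundary values of the resolvent from inside and from outside the circle: membership in $\mathbb A$ forces a jump, its failure removes the jump on a set of positive measure, and the absence of a jump survives a trace class perturbation.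
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb D$ be the open unit disc, $\mathbb T$ the unit circle, and $m$ normalized arc length on $\mathbb T$; ``a.e.''\ refers to $m$. Let $T$ be a contraction on a complex Hilbert space $H$, not assumed separable. The subspace
\[
H_u=\{x\in H:\ \|T^nx\|=\|T^{*n}x\|=\|x\|\ \text{ for all } n\ge1\}
\]
is the largest subspace that reduces $T$ to a unitary operator. The restriction $T|_{H_u}$ is the \emph{unitary part} of $T$, and $T$ is \emph{completely nonunitary} if $H_u=\{0\}$. The contraction $T$ is \emph{absolutely continuous} (a.c.) if the spectral measure of its unitary part is absolutely continuous with respect to $m$. For an a.c.\ contraction the Sz.-Nagy--Foias functional calculus $u\mapsto u(T)$, recalled in Section~\ref{sec:background}, extends the polynomial calculus to the algebra $H^\infty$ of bounded analytic functions on $\mathbb D$, and $\|u(T)\|\le\|u\|_\infty$. The \emph{class $\mathbb A$} consists of the a.c.\ contractions for which equality always holds: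
\[
\|u(T)\|=\|u\|_\infty\qquad\text{for every }u\in H^\infty .
\]

The model member of $\mathbb A$ is the bilateral shift, that is, multiplication by $\xi$ on $L^2(\mathbb T)$, for which $u(T)$ is multiplication by the boundary function of $u$. No operator on a finite-dimensional space is in $\mathbb A$, since its characteristic polynomial annihilates it. More generally, the spectrum of an operator $T\in\mathbb A$ contains $\mathbb T$: if $\zeta\in\mathbb T$ is not in the spectrum, then $\frac12(I+\bar\zeta T)$ has spectral radius less than $1$, so $u(z)=\big(\frac12(1+\bar\zeta z)\big)^n$ satisfies $\|u(T)\|<1=\|u\|_\infty$ for large $n$. The class $\mathbb A$ asks for more than this. A diagonal operator with eigenvalues $\lambda_j\in\mathbb D$ and $\sum_j(1-|\lambda_j|)<\infty$ is annihilated by a Blaschke product and so lies outside $\mathbb A$, even if its eigenvalues accumulate at every point of $\mathbb T$. This obstruction is an $\ell^1$ condition. It suggests that the perturbations that respect $\mathbb A$ are those whose singular values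 are in $\ell^1$, and the following conjecture was posed in \cite{WC}.

\begin{quote}
\emph{Assume that $T$ and $T'$ are absolutely continuous contractions on the same Hilbert space and that $T-T'$ is a trace class operator. Then $T$ belongs to $\mathbb A$ if and only if $T'$ does.}
\end{quote}

We prove this conjecture. Write $\mathcal S_p$ for the Schatten classes, so that $\mathcal S_1$ is the trace class.

\begin{theorem}\label{thm:main}
Let $T,T'$ be a.c.\ contractions on a Hilbert space with $T-T'\in\mathcal S_1$. Then $T\in\mathbb A$ if and only if $T'\in\mathbb A$.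
\end{theorem}

For a Borel set $\alpha\subset\mathbb T$, say that an a.c.\ contraction $T$ has \emph{property $(\alpha)$} if $\|u(T)\|\ge\operatorname{ess\,sup}_\alpha|u|$ for all $u\in H^\infty$; the essential supremum over a null set is $0$. Thus $T\in\mathbb A$ if and only if $T$ has property $(\mathbb T)$.

\begin{theorem}\label{thm:local}
Under the hypotheses of Theorem~\ref{thm:main}, for every Borel set $\alpha\subset\mathbb T$ the operator $T$ has property $(\alpha)$ if and only if $T'$ does. Hence the largest set (modulo null sets) with this property is the same for $T$ and $T'$.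
\end{theorem}

\begin{theorem}\label{thm:sharp}
There are a.c.\ contractions $T\in\mathbb A$ and $T'\notin\mathbb A$ with $T-T'\in\bigcap_{p>1}\mathcal S_p$.
\end{theorem}

So among the Schatten classes the trace class is the optimal hypothesis. The assumption that both operators are a.c.\ cannot be dropped either: if $U$ is the bilateral shift, then $U\oplus0$ on $L^2(\mathbb T)\oplus\mathbb C$ is in $\mathbb A$, while its rank-one perturbation $U\oplus1$ is unitary with an eigenvalue and therefore is not a.c.

Section~\ref{sec:diagonal} treats diagonal operators, where both the role of $\ell^1$ and Theorem~\ref{thm:sharp} can be seen directly. Section~\ref{sec:jump} introduces the jump of the resolvent and works out a rank-one model. Sections~\ref{sec:nojump} and~\ref{sec:proof} prove Theorem~\ref{thm:main}, and Section~\ref{sec:local} deduces Theorem~\ref{thm:local}. Section~\ref{sec:shift} shows that in Theorem~\ref{thm:sharp} the operator $T$ can be taken to be the bilateral shift. Two lemmas on boundary values, stated in Section~\ref{sec:background},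 are proved in Section~\ref{sec:lemmas}.

\section{Functional calculus, determinants, boundary values}\label{sec:background}

\subsection*{The functional calculus}
A unitary operator $U$ on a space $K\supset H$ is a \emph{unitary dilation} of $T$ if $T^n=P_HU^n|_H$ for $n\ge0$, and it is \emph{minimal} if the spaces $U^nH$, $n\in\mathbb Z$, span $K$.

\begin{itemize}
\item[(F1)] (Sz.-Nagy--Foias) If $T$ is an a.c.\ contraction, its minimal unitary dilation $U$ has an a.c.\ spectral measure $\mathcal E$. Hence $u(U)=\int u\,d\mathcal E$ is defined through the boundary function of $u\in H^\infty$, and $u(T)=P_Hu(U)|_H$. The map $u\mapsto u(T)$ is a contractive unital homomorphism that sends the function $z$ to $T$. A direct sum of a.c.\ contractions is a.c.\ (its unitary part is the direct sum of the unitary parts), and $u(\bigoplus T_j)=\bigoplus u(T_j)$.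
\end{itemize}

We use three consequences. First, for $|\lambda|>1$ the function $(z-\lambda)^{-1}$ is in $H^\infty$, and the calculus sends it to $(T-\lambda)^{-1}$. Second, for $u\in H^\infty$ and $\lambda\in\mathbb D$ the difference quotient
\[
v_\lambda(z)=\frac{u(z)-u(\lambda)}{z-\lambda}
\]
is in $H^\infty$, and
\begin{equation}\label{eq:quotient}
(T-\lambda)\,v_\lambda(T)=v_\lambda(T)\,(T-\lambda)=u(T)-u(\lambda).
\end{equation}
In particular $Tx=\lambda x$ implies $u(T)x=u(\lambda)x$. Third, for $x,y\in H$ the measure $\langle\mathcal E(\cdot)x,y\rangle$ has a density $f_{x,y}\in L^1(\mathbb T)$, and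
\begin{equation}\label{eq:density}
\langle g(T)x,y\rangle=\int g\,f_{x,y}\,dm\quad(g\in H^\infty),\qquad |f_{x,y}|^2\le f_{x,x}f_{y,y}\ \text{ a.e.},\qquad\int f_{x,x}\,dm=\|x\|^2 .
\end{equation}
The inequality follows from $|\langle\mathcal E(I)x,y\rangle|^2\le\langle\mathcal E(I)x,x\rangle\langle\mathcal E(I)y,y\rangle$ on dividing by $m(I)^2$ and letting the arc $I$ shrink to a Lebesgue point. It gives $\|f_{x,y}\|_1\le\|x\|\,\|y\|$.

\subsection*{Schatten classes}
A compact operator $L$ has a Schmidt expansion $L=\sum_js_j\langle\cdot,y_j\rangle x_j$ with $(x_j)$, $(y_j)$ orthonormal and $s_j\ge0$, and $L\in\mathcal S_p$ means $\|L\|_p=(\sum_js_j^p)^{1/p}<\infty$. The Hilbert--Schmidt operators from $E_2$ to $E_1$ form a Hilbert space $\mathcal S_2(E_2,E_1)$, in which $\|X\|_2^2$ is the sum of the squared moduli of the matrix entries; it is separable when $E_1$ and $E_2$ are. An operator $L\in\mathcal S_1(H)$ factors as $L=BA$ through $\ell^2$ with Hilbert--Schmidt factors $A=\sum_js_j^{1/2}\langle\cdot,y_j\rangle e_j$ and $B=\sum_js_j^{1/2}\langle\cdot,e_j\rangle x_j$,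 where $(e_j)$ is the standard basis. Conversely, $|\operatorname{Tr}(XYZ)|\le\|X\|_2\|Y\|\,\|Z\|_2$. The dual of $\mathcal S_1(H)$ is $B(H)$ under the pairing $\operatorname{Tr}(XL)$. For $X\in\mathcal S_2(E)$ the operator $(I+X)e^{-X}-I$ is of trace class, and the regularized determinant is $\det_2(I+X)=\det\big((I+X)e^{-X}\big)$.

\begin{itemize}
\item[(F2)] For a separable Hilbert space $E$, the map $X\mapsto\det_2(I+X)$ is continuous and analytic on $\mathcal S_2(E)$, and it is nonzero if and only if $I+X$ is invertible \cite[Ch.~9]{Simon}.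
\end{itemize}

\subsection*{Boundary values}
For $\zeta\in\mathbb T$ and $\sigma>0$ put
\[
\Gamma(\zeta)=\{\lambda\in\mathbb D:\ |\lambda-\zeta|<2(1-|\lambda|)\},\qquad\Gamma^\sigma(\zeta)=\{\lambda\in\Gamma(\zeta):\ |\lambda-\zeta|<\sigma\}.
\]
These nontangential approach regions are open and convex, because $\lambda\mapsto|\lambda-\zeta|+2|\lambda|$ is convex. The \emph{inner} and \emph{outer} limits of a function $f$ with values in a Banach space are the norm limits
\[
f_-(\zeta)=\lim_{\Gamma(\zeta)\ni\lambda\to\zeta}f(\lambda),\qquad f_+(\zeta)=\lim_{\Gamma(\zeta)\ni\lambda\to\zeta}f(1/\bar\lambda).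
\]
Let $f$ be defined on $O\cup\{|\lambda|>1\}$ with $O\subset\mathbb D$ open, and let $\beta\subset\mathbb T$ be measurable. We say that $f$ has \emph{no jump on $\beta$} if for a.e.\ $\zeta\in\beta$ the set $O$ contains some $\Gamma^\sigma(\zeta)$ and the limits $f_-(\zeta)$, $f_+(\zeta)$ exist and are equal.

\begin{itemize}
\item[(F3)] For a separable Hilbert space $E$ and $G\in L^1(\mathbb T;E)$, the Poisson integral $\int P_\lambda G\,dm$, where $P_\lambda(\xi)=(1-|\lambda|^2)/|\xi-\lambda|^2$, converges nontangentially to $G$ at its Lebesgue points, hence a.e.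
\end{itemize}

A function $u\in H^\infty$ is the Poisson integral of its boundary function, so $u_-(\zeta)=u(\zeta)$ a.e.\ (Fatou's theorem), and $\|u\|_\infty=\operatorname{ess\,sup}_{\mathbb T}|u|$. If $\lambda_j\in\mathbb D$ and $\sum_j(1-|\lambda_j|)<\infty$, there is a Blaschke product $b\in H^\infty$ that vanishes at every $\lambda_j$ and has $|b|=1$ a.e.\ on $\mathbb T$.

By \eqref{eq:density}, matrix entries of the resolvent outside the disc are Cauchy integrals of $L^1$ functions. The first lemma describes their boundary behavior, and the second allows one to pass from boundary values back into the disc.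

\begin{lemma}[jump formula]\label{lem:jump}
Let $E$ be a separable Hilbert space, $G\in L^1(\mathbb T;E)$, and
\[
CG(\lambda)=\int\frac{G(\xi)}{\xi-\lambda}\,dm(\xi),\qquad\lambda\notin\mathbb T .
\]
For a.e.\ $\zeta$ the limits $(CG)_\pm(\zeta)$ exist in norm, and $(CG)_-(\zeta)-(CG)_+(\zeta)=\bar\zeta\,G(\zeta)$.
\end{lemma}

\begin{lemma}[uniqueness]\label{lem:unique}
Let $O\subset\mathbb D$ be open, $k$ analytic on $O$, and $\beta\subset\mathbb T$ measurable with $m(\beta)>0$. Suppose that for every $\zeta\in\beta$ the set $O$ contains some $\Gamma^\sigma(\zeta)$ and $k_-(\zeta)=0$. Then $k$ vanishes on a nonempty open subset of $O$. In particular $k\equiv0$ if $O$ is connected.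
\end{lemma}

\section{Diagonal operators}\label{sec:diagonal}

Let $(e_j)$ be an orthonormal basis and $Te_j=\lambda_je_j$ with $\lambda_j\in\mathbb D$. Then $\|Tx\|<\|x\|$ for $x\ne0$, so $T$ is completely nonunitary and hence a.c. By \eqref{eq:quotient}, $u(T)e_j=u(\lambda_j)e_j$. Therefore $T\in\mathbb A$ exactly when $\sup_j|u(\lambda_j)|=\|u\|_\infty$ for all $u\in H^\infty$.

\begin{example}\label{ex:diagonal}
We prove Theorem~\ref{thm:main} for two such operators $Te_j=\lambda_je_j$, $T'e_j=\lambda_j'e_j$ with $\sum_j|\lambda_j-\lambda'_j|<\infty$. Suppose $T'\notin\mathbb A$, and take $u$ with $\|u\|_\infty=1$ and $r=\sup_j|u(\lambda'_j)|<1$. Let $\varepsilon=(1-r)/4$ and let $J$ be the set of indices with $|\lambda_j-\lambda_j'|>\varepsilon(1-|\lambda_j|)$. For $j\notin J$ the eigenvalue moves little compared with its distance to the circle, and the Schwarz--Pick inequality gives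
\[
|u(\lambda_j)-u(\lambda'_j)|\le2\,\frac{|\lambda_j-\lambda_j'|}{|1-\bar\lambda_j\lambda'_j|}\le2\,\frac{|\lambda_j-\lambda_j'|}{1-|\lambda_j|}\le2\varepsilon .
\]
For $j\in J$ there is no such control, but $\sum_{j\in J}(1-|\lambda_j|)\le\varepsilon^{-1}\sum_j|\lambda_j-\lambda'_j|<\infty$, so a Blaschke product $b$ vanishes at these $\lambda_j$. Then $\sup_j|(bu)(\lambda_j)|\le r+2\varepsilon<1=\|bu\|_\infty$, and $T\notin\mathbb A$.
\end{example}

The summability of $|\lambda_j-\lambda'_j|$ was converted into the Blaschke condition, and no weaker summability allows this: about $2^n$ eigenvalues at distance $2^{-n}$ from the circle, for each $n$, suffice for membership in $\mathbb A$, and moving them by $2^{-n}$ costs $\sum_n2^n2^{-np}$.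

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
For $n\ge1$ and $0\le k<2^{n+2}$ let $\zeta_{n,k}=\exp(2\pi ik/2^{n+2})$. Let $T$ and $T'$ be diagonal in the same orthonormal basis $(e_{n,k})$, with eigenvalues
\[
\lambda_{n,k}=(1-2^{-n})\,\zeta_{n,k},\qquad\lambda'_{n,k}=(1-4^{-n})\,\zeta_{n,k}.
\]
Both are a.c.\ contractions. Since $|\lambda_{n,k}-\lambda'_{n,k}|<2^{-n}$, we have $\|T-T'\|_p^p\le\sum_n2^{n+2}2^{-np}<\infty$ for every $p>1$. Since $\sum_{n,k}(1-|\lambda'_{n,k}|)=\sum_n2^{n+2}4^{-n}<\infty$, a Blaschke product $b$ satisfies $b(T')=0$ and $\|b\|_\infty=1$, so $T'\notin\mathbb A$. Given $\zeta\in\mathbb T$ and $n$, choose $k=k(n)$ with $|\zeta-\zeta_{n,k}|\le\pi/2^{n+2}<2^{-n}$. Then $|\lambda_{n,k}-\zeta|<2\cdot2^{-n}=2(1-|\lambda_{n,k}|)$, so $\lambda_{n,k(n)}\to\zeta$ in $\Gamma(\zeta)$. By Fatou's theorem $\sup_{n,k}|u(\lambda_{n,k})|\ge|u(\zeta)|$ for a.e.\ $\zeta$, for each $u\in H^\infty$. Hence $T\in\mathbb A$.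
\end{proof}

\section{The jump of the resolvent}\label{sec:jump}

A general contraction has no eigenvalues to move, and $u(T)-u(T')$ is hard to estimate for an arbitrary $u\in H^\infty$. The resolvent, on the other hand, changes by an explicit formula under perturbation. We therefore look for a property of the resolvent that detects $\mathbb A$.

Consider the bilateral shift $U$ and the constant function $1\in L^2(\mathbb T)$. Expanding $(\xi-\lambda)^{-1}$ in a geometric series gives
\[
\langle(U-\lambda)^{-1}1,1\rangle=\int\frac{dm(\xi)}{\xi-\lambda}=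
\begin{cases}0,&|\lambda|<1,\\-1/\lambda,&|\lambda|>1.\end{cases}
\]
The outer function continues across the circle with a pole at $0$, whereas the resolvent is analytic at $0$. The two are reconciled by the jump $\bar\zeta$ on the circle. The pole appears because $\langle g(U)1,1\rangle=g(0)$. For any $T\in\mathbb A$, duality reproduces every point evaluation, at the price of replacing a pair of vectors by a trace class operator, and the same conflict arises.

\begin{proposition}\label{prop:criterion}
Let $T$ be an a.c.\ contraction on $H$, let $O\subset\mathbb D$ be a connected open set on which $T-\lambda$ is invertible, and let $\beta\subset\mathbb T$ be measurable with $m(\beta)>0$. Suppose that for every $L\in\mathcal S_1(H)$ the function $\operatorname{Tr}\big((T-\lambda)^{-1}L\big)$ on $O\cup\{|\lambda|>1\}$ has no jump on $\beta$. Then $T\notin\mathbb A$.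
\end{proposition}

\begin{proof}
Suppose $T\in\mathbb A$ and fix $\lambda_0\in O$. We first find $L\in\mathcal S_1(H)$ with
\begin{equation}\label{eq:evaluation}
\operatorname{Tr}(g(T)L)=g(\lambda_0)\qquad(g\in H^\infty).
\end{equation}
Let $H^1_0$ be the space of $f\in L^1(\mathbb T)$ whose Fourier coefficients of index $n\le0$ vanish. Its annihilator in $L^\infty$ under the pairing $\int gf\,dm$ is $H^\infty$, so $H^\infty=(L^1/H^1_0)^*$. For $L=\sum_js_j\langle\cdot,y_j\rangle x_j\in\mathcal S_1(H)$ the series $f_L=\sum_js_jf_{x_j,y_j}$ converges in $L^1$ with $\|f_L\|_1\le\|L\|_1$, and by \eqref{eq:density}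
\[
\operatorname{Tr}(g(T)L)=\sum_js_j\langle g(T)x_j,y_j\rangle=\int gf_L\,dm\qquad(g\in H^\infty).
\]
An element of $L^1/H^1_0$ is determined by the functional it induces on the dual space, so the class $[f_L]$ depends only on $L$, and linearly. Thus $\Phi_*:L\mapsto[f_L]$ is a bounded linear map $\mathcal S_1(H)\to L^1/H^1_0$ whose adjoint is $\Phi:g\mapsto g(T)$. Since $\Phi$ is isometric, $\Phi_*$ is surjective: by the closed range theorem, an operator between Banach spaces whose adjoint is bounded below is onto. Choosing $L$ with $[f_L]=[P_{\lambda_0}]$ gives \eqref{eq:evaluation}.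

Let $h(\lambda)=\operatorname{Tr}\big((T-\lambda)^{-1}L\big)$, which is analytic on $O\cup\{|\lambda|>1\}$. Taking $g(z)=(z-\lambda)^{-1}$ in \eqref{eq:evaluation} gives $h(\lambda)=(\lambda_0-\lambda)^{-1}$ for $|\lambda|>1$. Since $h$ has no jump on $\beta$, we get $h_-(\zeta)=h_+(\zeta)=(\lambda_0-\zeta)^{-1}$ for $\zeta$ in a subset $\beta_1\subset\beta$ of full measure, and at each such $\zeta$ the connected open set $O\setminus\{\lambda_0\}$ contains $\Gamma^\sigma(\zeta)$ for small $\sigma$. Lemma~\ref{lem:unique}, applied to $k(\lambda)=h(\lambda)-(\lambda_0-\lambda)^{-1}$ on $O\setminus\{\lambda_0\}$ and $\beta_1$, gives $k\equiv0$. So $h$ is unbounded near $\lambda_0$, although it is analytic at $\lambda_0$. This contradiction proves the proposition.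
\end{proof}

It remains to show that an operator outside $\mathbb A$ has no jump on some set of positive measure, and in a form strong enough to pass to a trace class perturbation. Both mechanisms are visible in the following model.

\begin{example}\label{ex:rankone}
Let $T_0$ be an a.c.\ contraction with $u(T_0)=0$ for some $u\in H^\infty$ with $|u|=1$ a.e.\ on $\mathbb T$, as for $T'$ in the proof of Theorem~\ref{thm:sharp}. Let $T_1=T_0+\langle\cdot,y\rangle x$ be a contraction, and write $R_i(\lambda)=(T_i-\lambda)^{-1}$.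

\emph{No jump for $T_0$.} On $\Omega=\{\lambda\in\mathbb D:u(\lambda)\ne0\}$, identity \eqref{eq:quotient} gives $R_0(\lambda)=-v_\lambda(T_0)/u(\lambda)$. Fix vectors $a,b$ and let $f=f_{a,b}$. By \eqref{eq:density},
\[
\langle R_0(\lambda)a,b\rangle=-\frac1{u(\lambda)}\int\frac{u(\xi)-u(\lambda)}{\xi-\lambda}f(\xi)\,dm(\xi)=Cf(\lambda)-\frac{C(uf)(\lambda)}{u(\lambda)},\qquad\lambda\in\Omega .
\]
For $|\lambda|>1$ we have $\langle R_0(\lambda)a,b\rangle=Cf(\lambda)$ and $C(uf)(\lambda)=\langle R_0(\lambda)u(T_0)a,b\rangle=0$. Lemma~\ref{lem:jump} gives $(Cf)_-=(Cf)_++\bar\zeta f$ and $(C(uf))_-=\bar\zeta uf$ a.e. The inner limit of $\langle R_0a,b\rangle$ is therefore $(Cf)_++\bar\zeta f-\bar\zeta f=(Cf)_+$, which is the outer limit. The two jumps cancel.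

\emph{No jump for $T_1$.} Let $d(\lambda)=1+\langle R_0(\lambda)x,y\rangle$. We have $T_1-\lambda=(T_0-\lambda)\big(I+\langle\cdot,y\rangle R_0(\lambda)x\big)$. If $d(\lambda)=0$, the second factor annihilates the nonzero vector $R_0(\lambda)x$; so $d$ has no zeros in $\{|\lambda|>1\}$. If $d(\lambda)\ne0$, the second factor has inverse $I-d(\lambda)^{-1}\langle\cdot,y\rangle R_0(\lambda)x$, and
\[
\langle R_1a,b\rangle=\langle R_0a,b\rangle-\frac{\langle R_0a,y\rangle\langle R_0x,b\rangle}{d}.
\]
Lemma~\ref{lem:unique}, applied to $\overline{d(1/\bar z)}$ on $\mathbb D\setminus\{0\}$, shows that $d_+\ne0$ a.e., and $d_-=d_+$ a.e. Hence $\langle R_1a,b\rangle$, defined off the zeros of $u$ and $d$, has no jump on $\mathbb T$.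
\end{example}

Three things separate this model from Theorem~\ref{thm:main}. Proposition~\ref{prop:criterion} needs $\operatorname{Tr}(R_1L)$, whose second term $\sum_js_j\langle R_0x_j,y\rangle\langle R_0x,y_j\rangle/d$ is an infinite sum; to pass to the limit in it, the sequences $(s_j^{1/2}\langle R_0x_j,y\rangle)_j$ and $(s_j^{1/2}\langle R_0x,y_j\rangle)_j$ must converge in $\ell^2$. This is why Lemma~\ref{lem:jump} is stated for vector-valued functions. Next, for a perturbation of infinite rank the scalar $d$ becomes an operator $I+AR_0B$. Finally, $T_0\notin\mathbb A$ gives only $\|u(T_0)\|<\|u\|_\infty$ rather than $u(T_0)=0$.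

\section{Sandwiched resolvents outside the class $\mathbb A$}\label{sec:nojump}

\begin{proposition}\label{prop:nojump}
Let $T_0$ be an a.c.\ contraction on $H$, let $u\in H^\infty$ satisfy $\|u\|_\infty=1$ and $r=\|u(T_0)\|<1$, and let $r<q<1$. Put
\[
\Omega=\{\lambda\in\mathbb D:\ |u(\lambda)|>q\},\qquad\alpha=\{\zeta\in\mathbb T:\ u_-(\zeta)\text{ exists and }|u_-(\zeta)|>q\}.
\]
Then $m(\alpha)>0$, every $\zeta\in\alpha$ has $\Gamma^\sigma(\zeta)\subset\Omega$ for small $\sigma$, and $R_0(\lambda)=(T_0-\lambda)^{-1}$ exists for $\lambda\in\Omega$. If $E_1,E_2$ are Hilbert spaces and $A:H\to E_1$, $B:E_2\to H$ are Hilbert--Schmidt, then the $\mathcal S_2(E_2,E_1)$-valued function $AR_0(\lambda)B$ on $\Omega\cup\{|\lambda|>1\}$ has no jump on $\alpha$.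
\end{proposition}

\begin{proof}
By Fatou's theorem $\alpha$ differs by a null set from the set where the boundary function of $u$ has modulus greater than $q$. So $\alpha$ is measurable, and $m(\alpha)>0$ because $\|u\|_\infty=1$. We write $u(\zeta)=u_-(\zeta)$. The inclusion $\Gamma^\sigma(\zeta)\subset\Omega$ holds by the definition of $\alpha$. For $\lambda\in\Omega$ the operator $u(\lambda)-u(T_0)$ is invertible because $|u(\lambda)|>q>r$, so \eqref{eq:quotient} shows that $T_0-\lambda$ is invertible and
\begin{equation}\label{eq:resolvent}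
R_0(\lambda)=-v_\lambda(T_0)\,\big(u(\lambda)-u(T_0)\big)^{-1},\qquad\lambda\in\Omega .
\end{equation}
Replacing $E_1$ by $\overline{\operatorname{ran}}\,A$ and $E_2$ by $(\ker B)^\perp$, we may assume that both are separable.

\emph{Step 1: an operator-valued density.} We claim that there is $F\in L^1(\mathbb T;\mathcal S_2(E_2,E_1))$ with
\begin{equation}\label{eq:F}
A\,g(T_0)\,B=\int gF\,dm\qquad(g\in H^\infty).
\end{equation}
Let $(e_j)$ and $(e_i')$ be orthonormal bases of $E_2$ and $E_1$, and put $x_j=Be_j$, $y_i=A^*e'_i$, $F_{ij}=f_{x_j,y_i}$. By \eqref{eq:density},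
\[
\sum_{i,j}|F_{ij}|^2\le\Big(\sum_jf_{x_j,x_j}\Big)\Big(\sum_if_{y_i,y_i}\Big)\quad\text{a.e.},
\]
and the two factors have integrals $\sum_j\|x_j\|^2=\|B\|_2^2$ and $\sum_i\|y_i\|^2=\|A\|_2^2$. So for a.e.\ $\zeta$ the matrix $(F_{ij}(\zeta))$ defines $F(\zeta)\in\mathcal S_2(E_2,E_1)$, and $\int\|F\|_2\,dm\le\|A\|_2\|B\|_2$ by the Cauchy--Schwarz inequality. The function $F$ has measurable entries and takes values in a separable Hilbert space, so it is strongly measurable by Pettis's theorem. The $(i,j)$ entry of the left side of \eqref{eq:F} is $\langle g(T_0)x_j,y_i\rangle=\int gF_{ij}\,dm$, which proves the claim. The estimate gives $F\in L^1$ and no better; this is why Lemma~\ref{lem:jump} is needed for $L^1$.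

\emph{Step 2: the jumps cancel.} By \eqref{eq:F}, for $|\mu|>1$ and $\lambda\in\mathbb D$,
\[
AR_0(\mu)B=CF(\mu),\quad AR_0(\mu)u(T_0)B=C(uF)(\mu),\quad Av_\lambda(T_0)B=C(uF)(\lambda)-u(\lambda)\,CF(\lambda).
\]
By Lemma~\ref{lem:jump} and Fatou's theorem, the last expression has for a.e.\ $\zeta$ the inner limit
\[
(C(uF))_++\bar\zeta uF-u\,\big[(CF)_++\bar\zeta F\big]=(C(uF))_+-u\,(CF)_+ .
\]
In terms of operators: for a.e.\ $\zeta$ both limits below exist in $\mathcal S_2$, and
\begin{equation}\label{eq:cancel}
\lim_{\Gamma(\zeta)\ni\lambda\to\zeta}Av_\lambda(T_0)B=\lim_{\Gamma(\zeta)\ni\lambda\to\zeta}AR_0(1/\bar\lambda)\,\big(u(T_0)-u(\zeta)\big)B .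
\end{equation}

\emph{Step 3: removing the factor $(u(\lambda)-u(T_0))^{-1}$.} In view of \eqref{eq:resolvent} one would like to use \eqref{eq:cancel} with $B$ replaced by $(w-u(T_0))^{-1}B$, $w=u(\lambda)$. This operator moves with $\lambda$, while \eqref{eq:cancel} concerns a fixed $B$ and holds off a null set that depends on $B$. The remedy is to factor all the operators $(w-u(T_0))^{-1}B$ through one Hilbert--Schmidt operator, which the Neumann series provides. Fix $s$ with $r<s<q$. Define $\hat B:\ell^2(E_2)\to H$ and, for $|w|\ge q$, $J_w:E_2\to\ell^2(E_2)$ by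
\[
\hat B(x_k)_{k\ge0}=\sum_{k\ge0}s^{-k}u(T_0)^kBx_k,\qquad J_wx=\big(s^kw^{-k-1}x\big)_{k\ge0}.
\]
Then $\|\hat B\|_2^2=\sum_ks^{-2k}\|u(T_0)^kB\|_2^2\le\|B\|_2^2\sum_k(r/s)^{2k}<\infty$. The norm $\|J_w-J_{w'}\|$ is the $\ell^2$ norm of the sequence $(s^kw^{-k-1}-s^kw'^{-k-1})_k$, which is dominated by $(2s^kq^{-k-1})_k\in\ell^2$; so $w\mapsto J_w$ is norm continuous on $\{|w|\ge q\}$. Moreover
\[
\hat BJ_w=\sum_{k\ge0}w^{-k-1}u(T_0)^kB=\big(w-u(T_0)\big)^{-1}B .
\]
The gap $r<s<q$ is spent in two halves: $r<s$ makes $\hat B$ Hilbert--Schmidt, and $s<q$ makes $J_w$ bounded.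

Let $\zeta\in\alpha$ be a point at which \eqref{eq:cancel} holds for the pair $A,\hat B$. By \eqref{eq:resolvent}, $AR_0(\lambda)B=-Av_\lambda(T_0)\hat B\,J_{u(\lambda)}$ on $\Omega$. As $\lambda\to\zeta$ in $\Gamma(\zeta)$, the factor $Av_\lambda(T_0)\hat B$ converges in $\mathcal S_2$ and $J_{u(\lambda)}\to J_{u(\zeta)}$ in norm. Hence the inner limit exists in $\mathcal S_2$, and by \eqref{eq:cancel} it equals
\[
\lim_{\Gamma(\zeta)\ni\lambda\to\zeta}AR_0(1/\bar\lambda)\,\big(u(\zeta)-u(T_0)\big)\hat BJ_{u(\zeta)}=\lim_{\Gamma(\zeta)\ni\lambda\to\zeta}AR_0(1/\bar\lambda)B,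
\]
which is the outer limit.
\end{proof}

We also need $\operatorname{Tr}(R_0L)$. Writing it as $\operatorname{Tr}(AR_0B)$ does not help, because the trace is not continuous in the $\mathcal S_2$ norm. Instead we realize the trace as a single matrix entry for an infinite direct sum of copies of $T_0$.

\begin{corollary}\label{cor:trace}
In the situation of Proposition~\ref{prop:nojump}, for every $L\in\mathcal S_1(H)$ the function $\operatorname{Tr}(R_0(\lambda)L)$ has no jump on $\alpha$.
\end{corollary}

\begin{proof}
Let $L=\sum_js_j\langle\cdot,y_j\rangle x_j$ be a Schmidt expansion, $\tilde T_0=\bigoplus_jT_0$, $\tilde x=(s_j^{1/2}x_j)_j$, $\tilde y=(s_j^{1/2}y_j)_j$. The vectors $\tilde x,\tilde y$ have squared norm $\sum_js_j<\infty$. By (F1), $\tilde T_0$ is an a.c.\ contraction with $\|u(\tilde T_0)\|=r$, so Proposition~\ref{prop:nojump} applies to it with the same $u,q,\Omega,\alpha$. Take $E_1=E_2=\mathbb C$ and the rank-one operators $B:c\mapsto c\tilde x$ and $A=\langle\cdot,\tilde y\rangle$. Then $A(\tilde T_0-\lambda)^{-1}B$ is the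 scalar $\sum_js_j\langle R_0(\lambda)x_j,y_j\rangle=\operatorname{Tr}(R_0(\lambda)L)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

By symmetry it suffices to prove the following: if $T_0,T_1$ are a.c.\ contractions on $H$ with $T_1-T_0\in\mathcal S_1$ and $T_0\notin\mathbb A$, then $T_1\notin\mathbb A$. Since the calculus is contractive, there is $u\in H^\infty$ with $\|u\|_\infty=1$ and $r=\|u(T_0)\|<1$. Fix $q\in(r,1)$ and let $\Omega,\alpha,R_0$ be as in Proposition~\ref{prop:nojump}. Write $T_1-T_0=BA$ with Hilbert--Schmidt operators $A:H\to\ell^2$ and $B:\ell^2\to H$. We verify the hypotheses of Proposition~\ref{prop:criterion} for $T_1$.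

\subsection*{The perturbed resolvent}
For $\lambda\in\Omega\cup\{|\lambda|>1\}$ put
\[
Q(\lambda)=AR_0(\lambda)B\in\mathcal S_2(\ell^2),\qquad\delta(\lambda)=\det\nolimits_2\big(I+Q(\lambda)\big).
\]
The function $Q$ is analytic with values in $\mathcal S_2(\ell^2)$, since $X\mapsto AXB$ is bounded from $B(H)$ to $\mathcal S_2(\ell^2)$; so $\delta$ is analytic by (F2). For bounded operators $X,Y$, the operator $I+XY$ is invertible if and only if $I+YX$ is, and then $(I+XY)^{-1}=I-X(I+YX)^{-1}Y$. Apply this with $X=R_0(\lambda)B$, $Y=A$ to the factorization $T_1-\lambda=(T_0-\lambda)(I+R_0(\lambda)BA)$. It follows that $T_1-\lambda$ is invertible if and only if $I+Q(\lambda)$ is, that is, if and only if $\delta(\lambda)\ne0$, and in that case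
\begin{equation}\label{eq:R1}
R_1(\lambda):=(T_1-\lambda)^{-1}=R_0-R_0B\,(I+Q)^{-1}AR_0 .
\end{equation}

\subsection*{Invertibility on the boundary}
To take limits in \eqref{eq:R1} we need the boundary values of $I+Q$ to be invertible. The scalar function $\delta$ reduces this to Lemma~\ref{lem:unique}. By Proposition~\ref{prop:nojump}, $Q$ has no jump on $\alpha$, and by the continuity in (F2) neither has $\delta$; moreover $\delta_\pm=\det_2(I+Q_\pm)$. The function $\delta_+$ is measurable, being the a.e.\ limit of the continuous functions $\zeta\mapsto\delta((1+1/n)\zeta)$ on $\alpha$. Suppose that $\delta_+=0$ on a subset of $\alpha$ of positive measure. The function $z\mapsto\overline{\delta(1/\bar z)}$ is analytic on the connected set $\mathbb D\setminus\{0\}$, which contains $\Gamma^1(\zeta)$ for every $\zeta$, so Lemma~\ref{lem:unique} gives $\delta\equiv0$ on $\{|\lambda|>1\}$. But $T_1$ is a contraction, so $\delta$ has no zeros there. Hence there is a subset $\alpha_1\subset\alpha$ of full measure on which $Q_-=Q_+$ exist and $\delta_-=\delta_+\ne0$.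 At $\zeta\in\alpha_1$ the operator $I+Q_\pm(\zeta)$ is invertible, $\delta$ has no zeros in $\Gamma^\sigma(\zeta)$ for small $\sigma$, and by the continuity of inversion $(I+Q)^{-1}$ has equal inner and outer limits in operator norm.

\subsection*{No jump for $T_1$}
Let $L\in\mathcal S_1(H)$ and write $L=L_1L_2$ with Hilbert--Schmidt operators $L_2:H\to\ell^2$ and $L_1:\ell^2\to H$. By \eqref{eq:R1} and the cyclicity of the trace,
\[
\operatorname{Tr}(R_1L)=\operatorname{Tr}(R_0L)-\operatorname{Tr}\big[(L_2R_0B)\,(I+Q)^{-1}(AR_0L_1)\big]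
\]
wherever $\delta\neq0$. The first term has no jump on $\alpha$ by Corollary~\ref{cor:trace}. In the second, $L_2R_0B$ and $AR_0L_1$ have no jump on $\alpha$ in the $\mathcal S_2$ norm by Proposition~\ref{prop:nojump}, and $(X,Y,Z)\mapsto\operatorname{Tr}(XYZ)$ is continuous on $\mathcal S_2\times B(\ell^2)\times\mathcal S_2$. Therefore $\operatorname{Tr}(R_1(\lambda)L)$, defined on $\{\lambda\in\Omega:\delta(\lambda)\ne0\}\cup\{|\lambda|>1\}$, has no jump on $\alpha$.

\subsection*{A connected domain}
The set $\Omega$ is not known to be connected. On a disconnected set Lemma~\ref{lem:unique} gives vanishing only on some open subset, which depends on the function, hence on $L$, hence on the point $\lambda_0$ chosen in the proof of Proposition~\ref{prop:criterion}. So a connected domain must be fixed first.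

The sets $\alpha^{(n)}=\{\zeta\in\mathbb T:\Gamma^{1/n}(\zeta)\subset\Omega\}$ are closed: if $\zeta_k\in\alpha^{(n)}$, $\zeta_k\to\zeta$ and $\lambda\in\Gamma^{1/n}(\zeta)$, then the two strict inequalities defining $\Gamma^{1/n}$ give $\lambda\in\Gamma^{1/n}(\zeta_k)\subset\Omega$ for large $k$. They increase with $n$, and their union contains $\alpha$. So $m(\alpha_1\cap\alpha^{(n)})>0$ for some $n\ge2$. Put $\sigma=1/n$, cover $\mathbb T$ by finitely many arcs of diameter less than $\sigma/2$, and let $\beta$ be the intersection of $\alpha_1\cap\alpha^{(n)}$ with one of these arcs, chosen so that $m(\beta)>0$. Let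
\[
\Omega'=\bigcup_{\zeta\in\beta}\Gamma^\sigma(\zeta)\subset\Omega .
\]
Fix $\zeta_0\in\beta$ and $\lambda_*=(1-\sigma/2)\zeta_0$. For every $\zeta\in\beta$,
\[
|\lambda_*-\zeta|\le\sigma/2+|\zeta_0-\zeta|<\sigma=2(1-|\lambda_*|),
\]
so $\lambda_*$ lies in each of the convex sets $\Gamma^\sigma(\zeta)$, and the open set $\Omega'$ is connected. Since $\delta_-\ne0$ on $\beta$, the function $\delta$ does not vanish identically on $\Omega'$. Its zero set $Z$ in $\Omega'$ is closed in $\Omega'$ and discrete, so $O=\Omega'\setminus Z$ is open and connected, and $T_1-\lambda$ is invertible on $O$. For $\zeta\in\beta\subset\alpha_1$ the set $O$ contains $\Gamma^{\sigma'}(\zeta)$ for small $\sigma'$. Thus for every $L\in\mathcal S_1(H)$ the function $\operatorname{Tr}(R_1L)$ on $O\cup\{|\lambda|>1\}$ has no jump on $\beta$, and Proposition~\ref{prop:criterion} gives $T_1\notin\mathbb A$. This proves Theorem~\ref{thm:main}.\hfill$\square$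

\begin{remark}
The trace class hypothesis enters only through the factorization $T_1-T_0=BA$ with Hilbert--Schmidt factors. It makes the density $F$ in \eqref{eq:F} integrable with values in a Hilbert space, and it makes $\delta$ defined. Absolute continuity of $T_0$ produces $F$, and that of $T_1$ produces the functions $f_L$ in Proposition~\ref{prop:criterion}. That $T_1$ is a contraction is used once more, to see that $\delta$ has no zeros outside the closed disc.
\end{remark}

\section{Localization to Borel sets}\label{sec:local}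

Property $(\alpha)$ reduces to membership in $\mathbb A$ by adding a unitary summand that accounts for the rest of the circle. Let $V_\alpha$ be multiplication by $\xi$ on $L^2(\mathbb T\setminus\alpha)$; if $m(\mathbb T\setminus\alpha)=0$ this space is trivial. It is an a.c.\ unitary operator, and $u(V_\alpha)$ is multiplication by $u$, so $\|u(V_\alpha)\|=\operatorname{ess\,sup}_{\mathbb T\setminus\alpha}|u|$.

\begin{lemma}\label{lem:reduction}
An a.c.\ contraction $T$ has property $(\alpha)$ if and only if $T\oplus V_\alpha\in\mathbb A$.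
\end{lemma}

\begin{proof}
By (F1), $\|u(T\oplus V_\alpha)\|=\max\big(\|u(T)\|,\operatorname{ess\,sup}_{\mathbb T\setminus\alpha}|u|\big)$. If $T$ has property $(\alpha)$, this is at least the larger of the essential suprema of $|u|$ over $\alpha$ and $\mathbb T\setminus\alpha$, which is $\|u\|_\infty$.

Conversely, suppose $\|g(T)\|<q<\operatorname{ess\,sup}_\alpha|g|$ for some $g\in H^\infty$. The function $g$ may be large off $\alpha$, so we damp it there. Let $\beta=\{\zeta\in\alpha:|g(\zeta)|>q\}$, so that $m(\beta)>0$. Choose $\varepsilon\in(0,1)$ with $\varepsilon\|g\|_\infty<q$, let $\varphi=1$ on $\beta$ and $\varphi=\varepsilon$ off $\beta$, and let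
\[
w(z)=\exp\int\frac{\xi+z}{\xi-z}\log\varphi(\xi)\,dm(\xi).
\]
Since $\log|w|$ is the Poisson integral of $\log\varphi$, we have $\|w\|_\infty\le1$ and $|w|=\varphi$ a.e.\ on $\mathbb T$. Then $\|(gw)(T)\|\le\|g(T)\|\,\|w(T)\|<q$ and $|gw|\le\varepsilon\|g\|_\infty<q$ a.e.\ off $\alpha$, while $\|gw\|_\infty\ge\operatorname{ess\,sup}_\beta|g|>q$. Hence $T\oplus V_\alpha\notin\mathbb A$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
The operators $T\oplus V_\alpha$ and $T'\oplus V_\alpha$ are a.c.\ contractions whose difference $(T-T')\oplus0$ is of trace class. The first assertion follows from Theorem~\ref{thm:main} and Lemma~\ref{lem:reduction}. For the second, let $\mathcal F$ be the family of Borel sets $\alpha$ such that $T$ has property $(\alpha)$; it is the same for $T'$. It contains the empty set and is closed under countable unions, because the essential supremum over $\bigcup_n\alpha_n$ is the supremum of those over the $\alpha_n$. Take $\alpha_n\in\mathcal F$ with $m(\alpha_n)\to\sup_{\mathcal F}m$ and put $\alpha_\infty=\bigcup_n\alpha_n\in\mathcal F$.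 For $\alpha\in\mathcal F$ we have $\alpha\cup\alpha_\infty\in\mathcal F$, so $m(\alpha\cup\alpha_\infty)\le m(\alpha_\infty)$ and $m(\alpha\setminus\alpha_\infty)=0$.
\end{proof}

\section{Sharpness at the bilateral shift}\label{sec:shift}

The operator $T\in\mathbb A$ constructed in Section~\ref{sec:diagonal} owes its membership in $\mathbb A$ to eigenvalues close to the circle. The exponent $p=1$ is no less critical for the bilateral shift, which has no eigenvalues.

\begin{proposition}\label{prop:shift}
Let $U$ be the bilateral shift. There is an a.c.\ contraction $T'\notin\mathbb A$ with $U-T'\in\bigcap_{p>1}\mathcal S_p$.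
\end{proposition}

\begin{proof}
We diagonalize $U$ modulo $\bigcap_{p>1}\mathcal S_p$ and then pull the eigenvalues slightly into the disc.

\emph{Splitting off a finite block.} Let $X$ be self-adjoint with $0\le X\le I$ and spectral measure $E$, let $f$ be a vector and $n\ge1$. Split $[0,1]$ into disjoint intervals $I_1,\dots,I_n$ of length $1/n$ and pick $t_k\in I_k$. Let $P$ be the projection onto the span of the mutually orthogonal vectors $E(I_k)f$. Then $Pf=f$ and $P$ commutes with each $E(I_k)$, so $(I-P)E(I_k)P=0$ and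
\[
(I-P)XP=\sum_{k=1}^n(I-P)(X-t_k)E(I_k)P .
\]
The $k$th term acts in the range of $E(I_k)$ and has norm at most $1/n$. So $(I-P)XP$ has norm at most $1/n$ and rank at most $n$, and $\|(I-P)XP\|_p\le n^{1/p-1}$, which tends to $0$ as $n\to\infty$ precisely when $p>1$.

\emph{Iteration.} Let $X_0$ be multiplication by $t$ on $G_0=L^2(0,1)$, and let $(f_j)_{j\ge1}$ be an orthonormal basis of $G_0$. Suppose that mutually orthogonal finite-rank projections $P_1,\dots,P_{j-1}$ have been chosen. Let $G_{j-1}$ be the range of $I-P_1-\dots-P_{j-1}$ and $X_{j-1}$ the compression of $X_0$ to $G_{j-1}$, so that $0\le X_{j-1}\le I$. Apply the first step to $X_{j-1}$ and the projection of $f_j$ onto $G_{j-1}$, obtaining $P_j$, with $n$ so large that the self-adjoint finite-rank operator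
\[
K_j=P_jX_{j-1}(I-P_j)+(I-P_j)X_{j-1}P_j
\]
on $G_{j-1}$, extended by $0$ to $G_0$, has $\|K_j\|_{1+1/j}\le2^{-j}$. Then $X_{j-1}-K_j=P_jX_0P_j\oplus X_j$ on $G_{j-1}=\operatorname{ran}P_j\oplus G_j$, and by induction
\[
X_0-\sum_{j\le N}K_j=\bigoplus_{j\le N}P_jX_0P_j\oplus X_N .
\]
For $p>1$ and $1+1/j\le p$ we have $\|K_j\|_p\le\|K_j\|_{1+1/j}\le2^{-j}$, so $K=\sum_jK_j$ belongs to $\bigcap_{p>1}\mathcal S_p$. Since $f_j\in\operatorname{ran}(P_1+\dots+P_j)$, we have $\sum_jP_j=I$ strongly, and the last summand $X_N$, extended by $0$, tends to $0$ strongly. Thus $X_0-K=\bigoplus_jP_jX_0P_j$ is an orthogonal sum of finite-dimensional self-adjoint blocks and has an orthonormal basis of eigenvectors $(e_j)_{j\ge1}$.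

\emph{The contraction.} The map $t\mapsto e^{2\pi it}$ identifies $U$ with $e^{2\pi iX_0}$. Let $V=e^{2\pi i(X_0-K)}$, so $Ve_j=\zeta_je_j$ with $|\zeta_j|=1$. For bounded self-adjoint $X,Y$, integrating the derivative of $s\mapsto e^{isX}e^{i(1-s)Y}$ gives Duhamel's formula
\[
e^{iX}-e^{iY}=i\int_0^1e^{isX}(X-Y)e^{i(1-s)Y}\,ds,
\]
so $\|U-V\|_p\le2\pi\|K\|_p<\infty$ for all $p>1$. Let $T'e_j=(1-2^{-j})\zeta_je_j$. Then $\|V-T'\|_1=\sum_j2^{-j}<\infty$, so $U-T'\in\bigcap_{p>1}\mathcal S_p$. As in Section~\ref{sec:diagonal}, $T'$ is an a.c.\ contraction, and its eigenvalues satisfy the Blaschke condition, so $b(T')=0$ for a Blaschke product $b$ and $T'\notin\mathbb A$.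
\end{proof}

\section{Proofs of the boundary value lemmas}\label{sec:lemmas}

Let $d$ be the distance on $\mathbb T$ measured by normalized arc length. Since $|\xi-\zeta|=2\sin(\pi d(\xi,\zeta))$ and $d\le\frac12$,
\begin{equation}\label{eq:chord}
4\,d(\xi,\zeta)\le|\xi-\zeta|\le2\pi\,d(\xi,\zeta).
\end{equation}

\begin{proof}[Proof of Lemma~\ref{lem:jump}]
For $\lambda\in\mathbb D\setminus\{0\}$ and $\xi\in\mathbb T$ we have $\xi-1/\bar\lambda=-\xi(\bar\xi-\bar\lambda)/\bar\lambda$, hence
\[
\frac1{\xi-\lambda}-\frac1{\xi-1/\bar\lambda}=\frac{(\bar\xi-\bar\lambda)+\bar\lambda\bar\xi(\xi-\lambda)}{|\xi-\lambda|^2}=\bar\xi\,P_\lambda(\xi).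
\]
So $CG(\lambda)-CG(1/\bar\lambda)$ is the Poisson integral of $g(\xi)=\bar\xi G(\xi)$, and by (F3) it suffices to show that $(CG)_-$ exists a.e. On $\mathbb D$ we have $CG=Kg$, where $Kg(\lambda)=\int(1-\lambda\bar\xi)^{-1}g(\xi)\,dm(\xi)=\sum_{n\ge0}\hat g(n)\lambda^n$ and $\hat g(n)=\int g\,\bar\xi^{\,n}\,dm$.

If $g\in L^2(\mathbb T;E)$, Parseval's identity in this Hilbert space shows that $\sum_{n\ge0}\hat g(n)\xi^n$ converges in $L^2(\mathbb T;E)$. The Poisson integral of the sum is $Kg$, and (F3) applies. This is where $E$ must be a Hilbert space.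

For $g\in L^1(\mathbb T;E)$ we split $g$ into a bounded part and pieces of mean zero on small arcs, whose Cauchy integrals decay fast away from these arcs. Fix $N>\|g\|_1$ and take the Calder\'on--Zygmund decomposition: among the arcs obtained from $\mathbb T$ by repeated halving, let $I_j$ be the maximal ones on which the mean of $\|g\|$ exceeds $N$. They are disjoint; the mean of $\|g\|$ over $I_j$ is at most $2N$, because over the parent arc it is at most $N$; $\|g\|\le N$ a.e.\ off $\bigcup_jI_j$ by Lebesgue differentiation; and $\sum_jm(I_j)\le\|g\|_1/N$. Let $b_j=\chi_{I_j}\big(g-m(I_j)^{-1}\int_{I_j}g\,dm\big)$ and $g_0=g-\sum_jb_j$. Then $\int b_j\,dm=0$, $\sum_j\|b_j\|_1\le2\|g\|_1$, and $\|g_0\|\le2N$ a.e. The series $\sum_jb_j$ converges in $L^1$, so $Kg=Kg_0+\sum_jKb_j$ on $\mathbb D$, and $(Kg_0)_-$ exists a.e.\ by the $L^2$ case.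

Let $\xi_j$ be the center of $I_j$, let $I_j^*=\{\zeta:d(\zeta,\xi_j)\le\frac32m(I_j)\}$, and let $Y_N=\mathbb T\setminus\bigcup_jI_j^*$, so that $m(\mathbb T\setminus Y_N)\le3\|g\|_1/N$. Let $\zeta\in Y_N$, $\lambda\in\Gamma(\zeta)$, $\xi\in I_j$. Every $\eta\in\mathbb T$ satisfies $|\eta-\zeta|\le|\eta-\lambda|+2(1-|\lambda|)\le3|\eta-\lambda|$. Also $d(\xi,\xi_j)\le\frac12m(I_j)\le\frac13d(\zeta,\xi_j)$, so $d(\xi,\zeta)\ge\frac23d(\zeta,\xi_j)$. With \eqref{eq:chord},
\[
\Big|\frac1{1-\lambda\bar\xi}-\frac1{1-\lambda\bar\xi_j}\Big|\le\frac{|\xi-\xi_j|}{|\xi-\lambda|\,|\xi_j-\lambda|}\le\frac{9\,|\xi-\xi_j|}{|\xi-\zeta|\,|\xi_j-\zeta|}\le\frac{9\pi\,m(I_j)}{\frac{32}3\,d(\zeta,\xi_j)^2}\le\frac{3\,m(I_j)}{d(\zeta,\xi_j)^2}.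
\]
Since $b_j$ has mean zero, we may subtract the constant $(1-\lambda\bar\xi_j)^{-1}$ from the kernel, which gives
\[
\sup_{\Gamma(\zeta)}\|Kb_j\|\le c_j(\zeta):=3\,m(I_j)\,\|b_j\|_1\,d(\zeta,\xi_j)^{-2}.
\]
Now $\int_{\mathbb T\setminus I^*_j}d(\zeta,\xi_j)^{-2}\,dm(\zeta)\le2\int_{3m(I_j)/2}^\infty t^{-2}\,dt=4/(3m(I_j))$, so $\int_{Y_N}\sum_jc_j\,dm\le4\sum_j\|b_j\|_1<\infty$. For a.e.\ $\zeta\in Y_N$ the series $\sum_jKb_j$ is therefore dominated on $\Gamma(\zeta)$ by a convergent numerical series, and each $Kb_j$ extends continuously to $\zeta$ because $\zeta\notin\overline{I_j}$. Hence $(Kg)_-$ exists a.e.\ on $Y_N$, and $m(Y_N)\to1$ as $N\to\infty$.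
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:unique}]
The plan is to find a subdomain $W$ on which $k$ is bounded and tends to $0$ uniformly toward the circle, and to compare $\log|k|$ there with a harmonic function that is negative on $\partial W\cap\mathbb D$ and positive somewhere inside.

\emph{Uniformity.} Set $|k|=\infty$ on $\mathbb D\setminus O$ and $\eta_n(\zeta)=\sup_{\Gamma^{1/n}(\zeta)}|k|$. The set $\{\eta_n>t\}$ is the union, over $\lambda$ with $|k(\lambda)|>t$, of the open sets $\{\zeta:\lambda\in\Gamma^{1/n}(\zeta)\}$, so $\eta_n$ is lower semicontinuous and hence measurable. The sequence $\eta_n$ decreases, and by hypothesis $\eta_n\to0$ on $\beta$. By Egorov's theorem, applied to $\min(\eta_n,1)$, and inner regularity, there is a compact $\beta'\subset\beta$ with $0<m(\beta')<1$ on which $\eta_n\to0$ uniformly. Fix $\sigma=1/n$ with $\eta_n\le1$ on $\beta'$ and let $W=\bigcup_{\zeta\in\beta'}\Gamma^\sigma(\zeta)$. Then $W\subset O$ is open and $|k|\le1$ on $W$. If $\lambda\in\Gamma^\sigma(\zeta)$ with $\zeta\in\beta'$ and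 $2(1-|\lambda|)\le1/n'$, then $\lambda\in\Gamma^{1/n'}(\zeta)$ and $|k(\lambda)|\le\sup_{\beta'}\eta_{n'}$. So $k(\lambda)\to0$ uniformly as $|\lambda|\to1$ in $W$.

\emph{The comparison function.} Let $p$ be the Poisson integral of $\chi_{\mathbb T\setminus\beta'}$. We claim that $p\ge\eta$ on $\mathbb D\setminus W$ for some $\eta>0$. Let $\lambda\in\mathbb D\setminus W$ and $\rho=1-|\lambda|$. If $\rho>\sigma/2$, then $P_\lambda\ge\frac{1-|\lambda|}{1+|\lambda|}>\sigma/4$, so $p(\lambda)\ge m(\mathbb T\setminus\beta')\,\sigma/4$. If $\rho\le\sigma/2$, then $\lambda\ne0$, and $|\lambda-\zeta|\ge2\rho$ for all $\zeta\in\beta'$, since otherwise $|\lambda-\zeta|<2\rho\le\sigma$ and $\lambda\in\Gamma^\sigma(\zeta)$. On the arc $\{\xi:|\xi-\lambda/|\lambda||<\rho\}$ we have $|\xi-\lambda|<2\rho$, so this arc misses $\beta'$ and $P_\lambda\ge\rho/(4\rho^2)$ on it. By \eqref{eq:chord} the arc has measure at least $\rho/\pi$. So $p(\lambda)\ge1/(4\pi)$, and the claim is proved.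

\emph{The maximum principle.} The function $w=1-p/\eta$ is harmonic on $\mathbb D$, $w\le1$, and $w\le0$ on $\mathbb D\setminus W$, which contains $\partial W\cap\mathbb D$. For $M>0$ consider $\log|k|+Mw$, which on each component of $W$ is subharmonic or identically $-\infty$. Its upper limit at a point of $\partial W\cap\mathbb D$ is at most $0$, because $|k|\le1$ on $W$ and $w\le0$ at that point. At a point of $\partial W\cap\mathbb T$ the upper limit is $-\infty$, because $\log|k|\to-\infty$ and $w\le1$. Hence $\log|k|\le-Mw$ on $W$ for every $M>0$, and $k=0$ on the open set $W\cap\{w>0\}$. This set is nonempty: by (F3), $p(t\zeta)\to0$ as $t\to1$ for a.e.\ $\zeta\in\beta'$, and $t\zeta\in\Gamma^\sigma(\zeta)$ when $1-\sigma<t<1$. The last assertion of the lemma is the identity theorem.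
\end{proof}

\begin{thebibliography}{9}

\bibitem{Simon}
Simon, \emph{Trace Ideals}, Ch.~9.

\bibitem{WC}
\emph{Weak contractions and trace class perturbations},
\texttt{http://files.ele-math.com/archives/oam-01-05.zip}.

\end{thebibliography}
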